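# Descending chains of subalgebras in cylindric algebras of dimension at least three

## Dimensions zero and one, where every infinite algebra has a bad chain

Take an infinite algebra and pass to a proper subalgebra, then to a proper subalgebra of that, and so on. Can one always go on forever? For groups or lattices one can ask this for a long time with varying answers; here the algebras are *cylindric algebras*, Boolean algebras with extra operations that imitate quantifiers and equality. We work in ZFC. An *algebra* is a set with finitary operations, possibly nullary. A *subuniverse* is a subset closed under the operations.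

**Definition 1.** An algebra satisfies the *descending chain condition for subalgebras* (DCCS) if every strictly decreasing sequence of subalgebras of it is finite.

Equivalently, every weakly decreasing infinite sequence of subalgebras is eventually constant, since a sequence that is not eventually constant has a strictly decreasing infinite subsequence. It does not matter whether the empty set is admitted as a subuniverse, because it could only be the last term of a strictly decreasing sequence. Finite algebras satisfy DCCS trivially. An infinite set in which every element is a named constant also satisfies it: there is no proper subalgebra at all. An infinite set with no operations fails it: throw away one point at a time.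

**Definition 2.** Let $\alpha$ be an ordinal. A *cylindric algebra of dimension* $\alpha$ (a $\mathrm{CA}_\alpha$) is an algebra $\langle A,+,\cdot,-,0,1,\mathsf c_i,\mathsf d_{ij}\rangle_{i,j<\alpha}$ whose first part is a Boolean algebra, with unary operations $\mathsf c_i$ and constants $\mathsf d_{ij}$, such that for all $x,y\in A$ and $i,j,k,l,m<\alpha$:

* (C1) $\mathsf c_i0=0$;
* (C2) $x\le\mathsf c_ix$;
* (C3) $\mathsf c_i(x\cdot\mathsf c_iy)=\mathsf c_ix\cdot\mathsf c_iy$;
* (C4) $\mathsf c_i\mathsf c_jx=\mathsf c_j\mathsf c_ix$;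
* (C5) $\mathsf d_{ii}=1$;
* (C6) if $k\ne l,m$, then $\mathsf d_{lm}=\mathsf c_k(\mathsf d_{lk}\cdot\mathsf d_{km})$;
* (C7) if $k\ne l$, then $\mathsf c_k(\mathsf d_{kl}\cdot x)\cdot\mathsf c_k(\mathsf d_{kl}\cdot-x)=0$.

The guiding example is $\mathcal P(V^\alpha)$ for a nonempty set $V$, where $\mathsf c_iX$ is the set of points that agree off coordinate $i$ with some point of $X$, and $\mathsf d_{ij}=\{x:x_i=x_j\}$. Agreement off $i$ is an equivalence relation, and closing sets under an equivalence relation gives (C1)–(C3). Both sides of (C4) are the set of points agreeing off $\{i,j\}$ with a point of $X$. For (C6), if $x_l=x_m$, change $x_k$ to this common value. For (C7), two points of $\mathsf d_{kl}$ that agree off $k$ are equal.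

In dimension $0$ a cylindric algebra is just a Boolean algebra, and the following lemma decides the question. We prove a little more than is needed there, in order to treat dimension $1$ too. Recall the textbook fact that an infinite Boolean algebra has an infinite sequence of pairwise disjoint nonzero elements.

**Lemma 3.** Let $A$ be an infinite Boolean algebra and $Z$ a finite subalgebra. There is an infinite strictly decreasing sequence of Boolean subalgebras of $A$, all containing $Z$.

*Proof.* Every $x\in A$ is the join of the elements $x\cdot z$, $z$ an atom of $Z$. There are finitely many atoms and $A$ is infinite, so for some atom $z$ the Boolean algebra $\{x:x\le z\}$ is infinite. Take pairwise disjoint nonzero $a_0,a_1,\dots\le z$, and let $S_n$ be the Boolean subalgebra generated by $Z\cup\{a_m:m\ge n\}$. We show $a_n\notin S_{n+1}$. The elements $x\in A$ such that $x\cdot z$ is a finite join of elements $a_m$ with $m>n$, or $z$ minus such a join, form a Boolean subalgebra containing $Z$ and all $a_m$, $m>n$. So it contains $S_{n+1}$. But $a_n=a_n\cdot z$ is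 nonzero and disjoint from all $a_m$, $m>n$, so it is not a join of these. And $z$ minus a finite join of the $a_m$ lies above $a_m$ for all large $m$, which $a_n$ does not. $\square$

**Proposition 4.** No infinite $\mathrm{CA}_0$ and no infinite $\mathrm{CA}_1$ satisfies DCCS.

*Proof.* For $\mathrm{CA}_0$ use Lemma 3 with $Z=\{0,1\}$. In a $\mathrm{CA}_1$ write $\mathsf c=\mathsf c_0$; the only diagonal is $\mathsf d_{00}=1$. Let $Z=\{\mathsf cx:x\in A\}$. By (C2) $\mathsf c1=1$, so $\mathsf c\mathsf cx=\mathsf c(1\cdot\mathsf cx)=\mathsf c1\cdot\mathsf cx=\mathsf cx$ by (C3); thus $\mathsf c$ is the identity on $Z$. By (C3) $\mathsf cx\cdot\mathsf cy\in Z$. If $z\in Z$, then $\mathsf c(-z)\cdot z=\mathsf c(-z)\cdot\mathsf cz=\mathsf c(-z\cdot\mathsf cz)=\mathsf c0=0$, so $\mathsf c(-z)\le-z$ and hence $-z=\mathsf c(-z)\in Z$. So $Z$ is a Boolean subalgebra. If $Z$ is infinite, every Boolean subalgebra of $Z$ is a subalgebra of our $\mathrm{CA}_1$, and Lemma 3 gives a bad chain. If $Z$ is finite, every Boolean subalgebra containing $Z$ is closed under $\mathsf c$, since all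 values of $\mathsf c$ lie in $Z$, and Lemma 3 applies again. $\square$

The reason is visible: the single quantifier never manufactures anything that the Boolean algebra would be forced to keep. It is known that there is no infinite $\mathrm{CA}_2$ satisfying DCCS either. What changes when there are at least three coordinates? This is Problem 8 of "Structure problems for cylindric algebras" (https://github.com/isaacST08/Algebra-Texts-and-Books): for $\alpha>2$, is there an infinite $\mathrm{CA}_\alpha$ of size $>|\alpha|$ satisfying DCCS?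

## Statements for $\alpha>2$

Ordinals are sets of smaller ordinals. Throughout, $\lambda:=\max(|\alpha|,\omega)$; $\lambda^{+0}=\lambda$ and $\lambda^{+(n+1)}=(\lambda^{+n})^+$. For a cardinal $\mu$, the partition relation $\mu\to(\omega)^{<\omega}_{2^\lambda}$ says: for every coloring of the finite subsets of $\mu$ with $2^\lambda$ colors there is a set $H\subseteq\mu$ of order type $\omega$ such that for each $n$ all $n$-element subsets of $H$ have the same color.

**Theorem A.** For every ordinal $\alpha>2$ and every $n<\omega$ there is a $\mathrm{CA}_\alpha$ of cardinality $\lambda^{+n}$ satisfying DCCS. In particular, for $3\le\alpha<\omega$ there is a countably infinite one, and for $\alpha\ge\omega$ there is one of size $|\alpha|^+>|\alpha|$. For $3\le\alpha<\omega$ the countable one can be chosen so that all its proper subalgebras are finite.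

So the answer to the problem is yes for every $\alpha>2$.

**Theorem B.** Let $\alpha>2$ and let $\kappa$ be an infinite cardinal. There is a $\mathrm{CA}_\alpha$ of size $\kappa$ with DCCS iff $\kappa\ge|\alpha|$ and there is *some* algebra of size $\kappa$ with at most $\lambda$ operations satisfying DCCS. The set of such $\kappa$ depends only on $\lambda$. It is an interval of cardinals beginning with $\lambda$, and it is closed under $\kappa\mapsto\kappa^+$. It contains no $\kappa\ge\mu$ if $\mu\to(\omega)^{<\omega}_{2^\lambda}$.

Both theorems rest on a transfer statement.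

**Main Proposition.** Let $\alpha\ge3$, $\kappa\ge\lambda$, and let $\mathfrak F=\langle F;o_\nu\rangle_{\nu<\lambda}$ be an algebra with $|F|=\kappa$ satisfying DCCS. Then there is a $\mathrm{CA}_\alpha$ of size $\kappa$ satisfying DCCS.

A tempting shortcut is to look for an algebra without proper subalgebras. For infinite $\alpha$ this cannot reach size $>|\alpha|$: the least subalgebra is generated by $|\alpha|$ constants under $|\alpha|$ finitary operations, so it has size at most $|\alpha|$.

## Climbing from $\kappa$ to $\kappa^+$ when there are no axioms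

If the algebra need not obey any axioms, DCCS is easy to arrange on quite large sets.

**Lemma 5.** The set $\lambda$ with all its elements as constants satisfies DCCS. If some algebra of size $\kappa\ge\lambda$ with at most $\lambda$ operations satisfies DCCS, then so does some algebra of size $\kappa^+$ with at most $\lambda$ operations. Hence for every $n<\omega$ there is an algebra of size $\lambda^{+n}$ with at most $\lambda$ operations and DCCS.

*Proof.* The first sentence holds because there is no proper subalgebra, and the third follows from the first two by induction. For the second, let $\mathfrak F$ be the given algebra; we may take its universe to be $\kappa$.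

**Step 1: the new algebra.** Extend each operation of positive arity to $\kappa^+$ by letting it return its first argument if some argument is $\ge\kappa$; keep the constants. Choose injections $\varepsilon_\beta:\beta\to\kappa$ for $\beta<\kappa^+$, and add two binary operations:
$$\rho(\beta,\gamma)=\begin{cases}\varepsilon_\beta(\gamma)&\text{if }\gamma<\beta,\\ \beta&\text{otherwise;}\end{cases}\qquad \sigma(\beta,\delta)=\begin{cases}\varepsilon_\beta^{-1}(\delta)&\text{if }\delta\in\mathrm{ran}\,\varepsilon_\beta,\\ \beta&\text{otherwise.}\end{cases}$$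
There are still at most $\lambda$ operations.

**Step 2: a subuniverse is governed by its part in $\kappa$.** Let $Y_0\supsetneq Y_1\supsetneq\cdots$ be subuniverses. The sets $Y_k\cap\kappa$ are (possibly empty) subuniverses of $\mathfrak F$, so there are $k_0$ and $E$ with $Y_k\cap\kappa=E$ for all $k\ge k_0$. Let $k\ge k_0$ and $\beta\in Y_k$. If $\gamma\in Y_k\cap\beta$, then $\varepsilon_\beta(\gamma)=\rho(\beta,\gamma)\in Y_k\cap\kappa=E$. If $\gamma<\beta$ and $\varepsilon_\beta(\gamma)\in E$, then $\gamma=\sigma(\beta,\varepsilon_\beta(\gamma))\in Y_k$. So $Y_k\cap\beta=\varepsilon_\beta^{-1}[E]$.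

**Step 3: the contradiction.** The right side does not depend on $k$. As $\beta\in Y_k\subseteq Y_{k_0}$, we get $Y_k\cap\beta=Y_{k_0}\cap\beta$. So each $Y_k$, $k\ge k_0$, is an initial segment of the well-ordered set $Y_{k_0}$. These initial segments strictly decrease, so the ordinals $\min(Y_{k_0}\setminus Y_k)$, $k>k_0$, strictly decrease forever, which is impossible. $\square$

Now the operations are prescribed, and a Boolean algebra, which alone fails DCCS by Lemma 3, is part of the structure. What changes is that the operations of $\mathfrak F$ have to be simulated by quantifiers and diagonals, in such a way that no Boolean freedom is left over.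

## Colors that survive one quantifier but not two

We first ignore the diagonals. Let $C$ be an infinite set, whose elements we call *colors*, and let $T\subseteq C^\alpha$ satisfy

* **(T1)** for $i\ne j$ in $\alpha$ and $p,q\in C$ there is $t\in T$ with $t_i=p$, $t_j=q$.

Write $t\equiv_it'$ iff $t_i=t'_i$ (note that this is *not* agreement off $i$), and let $\mathsf c_iS$ be the closure of $S\subseteq T$ under $\equiv_i$. For $X\subseteq C$ put $T_i(X)=\{t\in T:t_i\in X\}$, $T_i(c)=T_i(\{c\})$, and $\pi_i(S)=\{t_i:t\in S\}$. Then $\mathsf c_iS=T_i(\pi_iS)$: one quantifier keeps exactly the $i$th color. Axioms (C1)–(C3) are automatic. For $i\ne j$ and $S\ne\emptyset$ we have $\mathsf c_i\mathsf c_jS=T$, since for any $t\in T$ and $s\in S$ there is $w\in T$ with $w_i=t_i$ and $w_j=s_j$. So (C4) holds as well: two quantifiers forget everything. Apart from (T1) the set $T$ is at our disposal.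

*Two coordinates are not enough.* If $\alpha=2$, then (T1) forces $T=C\times C$. Let $FC$ be the Boolean algebra of finite and cofinite subsets of $C$. For a Boolean subalgebra $\mathcal C$ of $FC$, the finite unions of rectangles $X\times Y$ with $X,Y\in\mathcal C$ form a Boolean algebra $R_{\mathcal C}$ which is closed under $\mathsf c_0$ and $\mathsf c_1$, because $\mathsf c_0(X\times Y)=X\times C$ if $Y\neq\emptyset$, and similarly for $\mathsf c_1$. Moreover $X\times C\in R_{\mathcal C}$ only if $X\in\mathcal C$: if $X\times C=\bigcup_k X_k\times Y_k$, then $X$ is the union of those $X_k$ with $Y_k\ne\emptyset$. So a strictly decreasing sequence of subalgebras of $FC$ (Lemma 3) gives a strictly decreasing sequence of algebras $R_{\mathcal C}$. Projections of rectangles produce no new colors.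

*A third coordinate can compute.* With three coordinates we may put triples $(p,q,J(p,q))$ into $T$. If these were the only tuples with $t_0=p$ and $t_1=q$, then $\pi_2(T_0(p)\cap T_1(q))=\{J(p,q)\}$, so a subalgebra that can isolate the colors $p$ and $q$ must be able to isolate $J(p,q)$. Quantifiers now act as operations on colors. The first thing one tries is therefore the following. Let $C$ consist of the formal terms built from symbols $g_x$ ($x<\omega$) by binary function symbols $J_{ij}$ ($i<j<\alpha$), and let $T$ consist of all tuples with $t_i=p$, $t_j=q$ and all other entries $J_{ij}(p,q)$. Then (T1) holds. But DCCS fails. Let $\sigma_k$ be the permutation of $C$ induced by exchanging $g_{2k}$ and $g_{2k+1}$. Acting on all entries of a tuple, it maps $T$ onto $T$ and preserves every $\equiv_i$. Hence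
$$B_n=\{S\subseteq T:S\text{ is invariant under }\sigma_0,\dots,\sigma_{n-1}\}$$
is closed under all operations. The sequence strictly decreases: $T_0(g_{2n})$ belongs to $B_n$, but $\sigma_n$ moves it to the nonempty set $T_0(g_{2n+1})$, which is disjoint from it. The same happens inside any algebra of subsets of $T$ that contains all $T_0(c)$. The exact trouble is that a subalgebra may see the finite set $\{g_{2n},g_{2n+1}\}$ without seeing its elements.

So there are three tasks. *Diagonals* must be added. *Every finite set of colors seen by a subalgebra must be split into single colors.* And even when all sets of colors are under control, a subalgebra still has a Boolean algebra of subsets of $T$, and *this Boolean algebra must have no room for infinite descent*. We treat the diagonals first.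

## Points with an equivalence relation: adding the diagonals

The axioms nearly dictate what to add. By (C5) and (C6), $1=\mathsf d_{ii}=\mathsf c_k(\mathsf d_{ik}\cdot\mathsf d_{ki})$, so each $\equiv_k$-class must meet $\mathsf d_{ik}$; by (C7) it can contain only one point of $\mathsf d_{ik}$. So for each color $c$ the $\equiv_k$-class of color $c$ needs one extra point for each $i\ne k$; we call it $(\{i,k\},c)$. A third quantifier $\mathsf c_j$ applied to it should remember only that $i$ and $k$ are equal.

From now on $\alpha\ge3$, and $T\subseteq C^\alpha$ satisfies (T1). "Off $i$" means "restricted to $\alpha\setminus\{i\}$", and "off $L$" means "restricted to $\alpha\setminus L$".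

**Definition 6.** Let $U$ be the set of equivalence relations $E$ on $\alpha$ such that $E$ off $L$ is the identity for some finite $L$. For $i\ne j$ let $E_{ij}$ be the one whose only nontrivial class is $\{i,j\}$. Let $W$ be the disjoint union
$$W=T\ \cup\ \{(\{i,j\},c):i\ne j,\ c\in C\}\ \cup\ \{E\in U:E\ne\mathrm{id},\ E\ne E_{ij}\text{ for all }i\ne j\},$$
and for $w\in W$ put $E_w=\mathrm{id}$, $E_{ij}$, $E$ respectively. If $E_w$ off $i$ is id, let $\gamma_i(w)=t_i$ if $w=t\in T$, and $\gamma_i(w)=c$ if $w=(\{i,j\},c)$. Put $u\equiv_iv$ iff $E_u=E_v$ off $i$ and, if this restriction is id, $\gamma_i(u)=\gamma_i(v)$. On $\mathcal P(W)$ let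
$$\mathsf c_iX=\{w:\exists x\in X\ x\equiv_iw\},\qquad \mathsf d_{ij}=\{w:iE_wj\}.$$

The relation $E_w$ off $i$ is id iff $E_w=\mathrm{id}$ or $E_w=E_{ij}$ for some $j$, so $\gamma_i(w)$ is defined exactly when needed. Clearly $\equiv_i$ is an equivalence relation, and every member of $U$ is some $E_w$. If $E$ off $L$ is id, each point of $L$ is related to at most one point outside $L$; so all but finitely many points are singletons of $E$.

*Example.* For $\alpha=3$, $U=\{\mathrm{id},E_{01},E_{02},E_{12},\nabla\}$, where $\nabla$ relates everything, and $W$ is $T$, three copies of $C$, and the point $\nabla$. The $\equiv_0$-class of color $c$ consists of the $t\in T$ with $t_0=c$, and of $(\{0,1\},c)$ and $(\{0,2\},c)$. There is one more $\equiv_0$-class: all points $(\{1,2\},c)$, $c\in C$, and $\nabla$.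

**Lemma 7.** For $i\ne j$ and $u,v\in W$: there is $w$ with $u\equiv_iw\equiv_jv$ iff $E_u,E_v$ agree on $\alpha\setminus\{i,j\}$.

*Proof.* "Only if" is clear. For "if", let $R=\alpha\setminus\{i,j\}\ne\emptyset$ and let $N$ be the common restriction of $E_u$ and $E_v$ to $R$.

**Step 1: the relation $E_w$.** Call $j$ *attached* if $jE_ug$ for some $g\in R$, and $i$ *attached* if $iE_vg$ for some $g\in R$. Let $E_w$ extend $N$, with $j$ related to $R$ as in $E_u$ and $i$ related to $R$ as in $E_v$. If both are attached, let $iE_wj$ iff they are attached to the same $N$-class; otherwise let $i,j$ be unrelated. This is an equivalence relation in $U$; $E_w=E_u$ off $i$, and $E_w=E_v$ off $j$.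

**Step 2: the color.** If $N\ne\mathrm{id}$, or if both are attached, then neither $E_w$ off $i$ nor $E_w$ off $j$ is id, so no color is compared and any $w$ with this $E_w$ works. Let $N=\mathrm{id}$ from now on. If $j$ is attached, to $g$ say, and $i$ is not, then $E_w=E_{jg}$. Here $E_w$ off $i$ is not id, so only $\gamma_j(w)=\gamma_j(v)$ is required, and $w=(\{j,g\},\gamma_j(v))$ works. If $i$ is attached, to $g$, and $j$ is not, then symmetrically $w=(\{i,g\},\gamma_i(u))$ works. If neither is attached, then $E_w=\mathrm{id}$, and we need $t\in T$ with $t_i=\gamma_i(u)$ and $t_j=\gamma_j(v)$. This exists by (T1). $\square$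

**Lemma 8.** $\mathcal P(W)$ is a $\mathrm{CA}_\alpha$.

*Proof.* (C1)–(C3) hold because $\equiv_i$ is an equivalence relation. (C4) is trivial for $i=j$; for $i\neq j$ it follows from Lemma 7, since the condition there is symmetric in $i,j$. (C5) is clear.

(C6): let $k\ne l,m$. If $v\equiv_kw$ and $v\in\mathsf d_{lk}\cap\mathsf d_{km}$, then $lE_vm$, and so $lE_wm$ as $l,m\ne k$. Conversely let $lE_wm$, and let $E$ be $E_w$ off $k$ with $k$ put into the class of $l$. If $E_w$ off $k$ is id, then $l=m$ and $E=E_{kl}$; take $v=(\{k,l\},\gamma_k(w))$. Otherwise take any $v$ with $E_v=E$. In both cases $v\equiv_kw$ and $v\in\mathsf d_{lk}\cap\mathsf d_{km}$.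

(C7): let $k\ne l$, $v,v'\in\mathsf d_{kl}$, and $v\equiv_kv'$. The relations $E_v,E_{v'}$ agree off $k$ and both put $k$ with $l$, so $E_v=E_{v'}\ne\mathrm{id}$. If this relation is some $E_{ij}$, it is $E_{kl}$; off $k$ it is id, so $\gamma_k(v)=\gamma_k(v')$ and the colors agree. In all cases $v=v'$. So no $w$ can be $\equiv_k$-equivalent both to a point of $\mathsf d_{kl}\cap X$ and to a point of $\mathsf d_{kl}\setminus X$. $\square$

For finite $L=\{i_1,\dots,i_n\}$ put $\mathsf c_{(L)}X=\mathsf c_{i_1}\cdots\mathsf c_{i_n}X$; by (C4) the order is irrelevant.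

**Lemma 9.** If $L$ is finite and $|L|\ge2$, then $\mathsf c_{(L)}X=\{u:\exists v\in X,\ E_u=E_v\text{ off }L\}$.

*Proof.* Induction on $|L|$. The case $|L|=2$ is Lemma 7. Let $L'=L\cup\{i\}$, $i\notin L$. By the induction hypothesis, $u\in\mathsf c_i\mathsf c_{(L)}X$ iff there are $w\equiv_iu$ and $v\in X$ with $E_w=E_v$ off $L$; then $E_u=E_v$ off $L'$. Conversely let $v\in X$ and $E_u=E_v$ off $L'$; we find $w$. Let $E_w=E_u$ off $i$. If $iE_vg$ for some $g\notin L'$, put $i$ into the class of $g$; otherwise let $i$ be alone. The first choice does not depend on $g$: if also $iE_vg'$ with $g'\notin L'$, then $gE_vg'$, so $gE_ug'$. By construction $E_w=E_v$ off $L$. If $E_u$ off $i$ is id, then $E_w=\mathrm{id}$ or $E_w=E_{ig}$; take $w\in T$ with $w_i=\gamma_i(u)$, by (T1), or $w=(\{i,g\},\gamma_i(u))$, respectively. Otherwise take any $w$ with this $E_w$. Then $w\equiv_iu$. $\square$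

For $i\ne j$, $X\subseteq C$ and finite $L\subseteq\alpha$ put
$$D_{ij}(X)=\{(\{i,j\},c):c\in X\},\quad G_i(X)=\{w:E_w\text{ off }i\text{ is id},\ \gamma_i(w)\in X\},\quad h_L=\{w:E_w\text{ off }L\text{ is id}\}.$$
So $h_\emptyset=T$ and $h_{\{i\}}=G_i(C)$. For $\alpha=3$, $h_{\{0\}}$ is $T$ together with all $(\{0,1\},c)$ and $(\{0,2\},c)$. Directly from the definitions, for $S\subseteq T$,
$$G_i(X)=T_i(X)\cup\bigcup_{j\ne i}D_{ij}(X),\quad D_{ij}(X)=G_i(X)\cap\mathsf d_{ij},\quad \mathsf c_iS=G_i(\pi_iS),\quad \mathsf c_iD_{ij}(X)=G_i(X).\tag{1}$$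
By (T1) and Lemma 9, $\mathsf c_iT=h_{\{i\}}$, and $\mathsf c_{(L)}T=h_L$ for $|L|\ge2$.

## Small and cosmall sets of tuples

The full power set is too big. On the color side we allow only $FC$, so we need a Boolean algebra of subsets of $T$ that contains the sets $T_i(X)$, $X\in FC$, and whose projections stay in $FC$. From now on assume also

* **(T2)** for $i\ne j$ and $p,q\in C$, the set $T_i(p)\cap T_j(q)$ is finite.

For $\varphi=(i,c)\in\alpha\times C$ call $T_\varphi:=T_i(c)$ a *fibre*. Fibres are infinite, because $T_i(c)$ meets each of the pairwise disjoint sets $T_j(q)$, $q\in C$, by (T1). Two distinct fibres have finite intersection: by (T2) if the indices differ, and because they are disjoint if the indices are equal.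

**Definition 10.** $S\subseteq T$ is *small* if $S\,\triangle\bigcup_{\varphi\in\Phi}T_\varphi$ is finite for some finite $\Phi\subseteq\alpha\times C$; $S$ is *cosmall* if $T\setminus S$ is small. Let $\mathfrak T$ be the set of all small and cosmall subsets of $T$.

*Example.* A finite set is small with $\Phi=\emptyset$. A fibre $T_0(c)$ with three tuples removed is small with $\Phi=\{(0,c)\}$. The set $T_0(C\setminus\{c\})$ is cosmall.

**Lemma 11.** (a) If $S$ is small via $\Phi$, then $T_\varphi\setminus S$ is finite for $\varphi\in\Phi$ and $T_\varphi\cap S$ is finite for $\varphi\notin\Phi$. So $\Phi=\Phi(S)$ is unique. (b) Small sets are closed under $\cup,\cap,\setminus$, and $\Phi$ commutes with these operations. (c) $\mathfrak T$ is a Boolean algebra; no set is both small and cosmall; two cosmall sets are never disjoint; a member of $\mathfrak T$ contained in a small set is small.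

*Proof.* (a) If $\varphi\in\Phi$, then $T_\varphi\setminus S\subseteq S\triangle\bigcup_\Phi T_\psi$. If $\varphi\notin\Phi$, then $T_\varphi\cap S$ is contained in the union of $S\triangle\bigcup_\Phi T_\psi$ and the finitely many finite sets $T_\varphi\cap T_\psi$, $\psi\in\Phi$. Since fibres are infinite, $\Phi=\{\varphi:T_\varphi\cap S\text{ is infinite}\}$.

(b) Boolean operations respect equality up to finite sets. So it suffices to see that, up to finite sets, $\bigcup_\Phi T_\varphi$ and $\bigcup_{\Phi'}T_\varphi$ have union $\bigcup_{\Phi\cup\Phi'}T_\varphi$, intersection $\bigcup_{\Phi\cap\Phi'}T_\varphi$ and difference $\bigcup_{\Phi\setminus\Phi'}T_\varphi$. The union is clear. The intersection is the union of all $T_\varphi\cap T_\psi$ with $\varphi\in\Phi,\psi\in\Phi'$, and those with $\varphi\ne\psi$ are finite. The difference is $\bigcup_{\Phi\setminus\Phi'}T_\varphi$ minus its intersection with $\bigcup_{\Phi'}T_\psi$, which is finite.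

(c) $T$ is not small: $T\cap T_\varphi$ is infinite for infinitely many $\varphi$. By (b), $T$ is not the union of two small sets. $\mathfrak T$ is closed under complements; the union of two small sets is small; the union of a cosmall set $T\setminus S'$ with a small or cosmall set has a complement which is $S'\setminus S$ or $S'\cap S$ with $S$ small, hence small. A set both small and cosmall, or two disjoint cosmall sets, or a cosmall set contained in a small one, would make $T$ a union of two small sets. $\square$

**Lemma 12.** For $S\in\mathfrak T$, $\pi_i(S)\in FC$. More precisely: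

* if $S$ is small and $\Phi(S)$ contains some $(j,c)$ with $j\ne i$, then $\pi_i(S)$ is cofinite;
* if $S$ is small and $\Phi(S)\subseteq\{i\}\times C$, then $\pi_i(S)$ is finite;
* if $S$ is cosmall, then $\pi_i(S)$ is cofinite.

*Proof.* In the first case $\pi_i(T_j(c))=C$ by (T1), and $T_j(c)\setminus S$ is finite. In the second case $S$ is contained in a finite union of fibres $T_i(c)$ and a finite set. In the third case, if $(i,c)\notin\Phi(T\setminus S)$, then $T_i(c)\setminus S$ is finite, so $T_i(c)\cap S\ne\emptyset$ and $c\in\pi_i(S)$; this covers all but finitely many $c$. $\square$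

## The algebra $\mathfrak A$ and a normal form for its elements

An element of our algebra should look at only finitely many coordinates, forming a set $\Gamma$, except through $T$. *If $\alpha$ is finite we always take $\Gamma=\alpha$.*

**Definition 13.** For finite $\Gamma\subseteq\alpha$ let $A_0(\Gamma)$ be the Boolean algebra of subsets of $W$ generated by $\mathsf d_{ij}$ ($i,j\in\Gamma$) and $h_L$ ($L\subseteq\Gamma$). Let $A(\Gamma)$ be the one generated by $A_0(\Gamma)$, all $G_i(X)$ ($i\in\Gamma$, $X\in FC$), and $\mathfrak T$. Let $A_0=\bigcup_\Gamma A_0(\Gamma)$ and $A=\bigcup_\Gamma A(\Gamma)$. Put $V_i=\bigcup_{j\ne i}D_{ij}(C)=h_{\{i\}}\setminus T$ and $Q_\Gamma=T\cup\bigcup_{i\in\Gamma}V_i$.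

Both families increase with $\Gamma$, so $A_0$ and $A$ are Boolean algebras. Further, $Q_\Gamma\in A_0(\Gamma)$ and $Q_\Gamma\subseteq h_\Gamma$.

**Lemma 14.** $Y\in A(\Gamma)$ iff the following hold:

* (i) $Y\cap T\in\mathfrak T$;
* (ii) for distinct $i,j\in\Gamma$, $Y\cap D_{ij}(C)=D_{ij}(X_{ij})$ with $X_{ij}\in FC$;
* (iii) for each $i\in\Gamma$ there is $X_i\in FC$ with $Y\cap D_{ij}(C)=D_{ij}(X_i)$ for all $j\notin\Gamma$;
* (iv) $Y\setminus Q_\Gamma=Y_0\setminus Q_\Gamma$ for some $Y_0\in A_0(\Gamma)$.

In that case
$$Y=(Y_0\setminus Q_\Gamma)\cup(Y\cap T)\cup\bigcup_{i\in\Gamma}\Big(G_i(X_i)\setminus\big(T\cup\bigcup_{j\in\Gamma\setminus\{i\}}\mathsf d_{ij}\big)\Big)\cup\bigcup_{i\ne j\in\Gamma}\big(G_i(X_{ij})\cap\mathsf d_{ij}\big).\tag{2}$$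
(If $\Gamma=\alpha$, (iii) is vacuous and the third group of pieces is empty.)

*Proof.* **Step 1: the members of $A(\Gamma)$ satisfy (i)–(iv).** Each condition says that the trace of $Y$ on a fixed set ($T$; $D_{ij}(C)$; $\bigcup_{j\notin\Gamma}D_{ij}(C)$; $W\setminus Q_\Gamma$) belongs to a fixed Boolean algebra of subsets of that set. So the sets satisfying (i)–(iv) form a Boolean algebra, and it suffices to check the generators. Members of $A_0(\Gamma)$ satisfy (iv) trivially.

* $\mathsf d_{kl}$ with $k\ne l$ in $\Gamma$ is disjoint from $T$. It contains $D_{ij}(C)$ if $\{i,j\}=\{k,l\}$ and is disjoint from it otherwise, in particular if $j\notin\Gamma$. ($\mathsf d_{kk}=W$ is trivial.)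
* $h_L$ with $L\subseteq\Gamma$ contains $T$. It contains $D_{ij}(C)$ if $L\cap\{i,j\}\ne\emptyset$ and is disjoint from it otherwise. For $j\notin\Gamma$ this depends only on whether $i\in L$.
* $G_k(X)$ with $k\in\Gamma$, $X\in FC$ has trace $T_k(X)$ on $T$, which is small if $X$ is finite and cosmall if $X$ is cofinite. Its trace on $D_{ij}(C)$ is $D_{ij}(X)$ if $k\in\{i,j\}$ and $\emptyset$ otherwise; for $j\notin\Gamma$ this depends only on whether $k=i$. Its trace on $W\setminus Q_\Gamma$ is empty, as $G_k(X)\subseteq T\cup V_k$.
* $S\in\mathfrak T$ is contained in $T\subseteq Q_\Gamma$.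

**Step 2: the normal form.** Let (i)–(iv) hold. $W$ is the union of $W\setminus Q_\Gamma$, $T$, and the $D_{ij}(C)$ with $i\in\Gamma$, $j\ne i$. By (1), $D_{ij}(X_{ij})=G_i(X_{ij})\cap\mathsf d_{ij}$ and $\bigcup_{j\notin\Gamma}D_{ij}(X_i)=G_i(X_i)\setminus(T\cup\bigcup_{j\in\Gamma\setminus\{i\}}\mathsf d_{ij})$. This gives (2), and the right side of (2) lies in $A(\Gamma)$. $\square$

Call $Y\subseteq W$ *color-blind* if whether $w\in Y$ depends only on $E_w$. For such $Y$:
$$w\in\mathsf c_kY\quad\text{iff}\quad\text{some }y\in Y\text{ has }E_y=E_w\text{ off }k.\tag{3}$$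
Indeed, if this restriction is not id, then $y\equiv_kw$. If it is id, then $E_y=\mathrm{id}$ or $E_y=E_{kj}$ for some $j$, and $y$ can be replaced by a point with the same relation and with $\gamma_k=\gamma_k(w)$ (by (T1) in the first case); this point is still in $Y$.

For $E\in U$ and finite $\Gamma$ let $\delta_\Gamma(E)$ consist of the restriction $E{\restriction}\Gamma$; the *flag*, that is, the truth value of "$E$ off $\Gamma$ is id"; and, if the flag is true, the set $\mathrm{Lk}(E)=\{i\in\Gamma:iEo\text{ for some }o\notin\Gamma\}$. There are finitely many values of $\delta_\Gamma$.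

*Example.* Let $\alpha=\omega$, $\Gamma=\{0,1\}$. For $E_{05}$ the restriction is id, the flag is true, and $\mathrm{Lk}=\{0\}$. For $E_{56}$ the flag is false.

**Lemma 15.** $A_0(\Gamma)$ consists exactly of the sets $\{w:\delta_\Gamma(E_w)\in\Delta\}$, $\Delta$ a set of values. If $k\in\Gamma$, then $A_0(\Gamma)$ is closed under $\mathsf c_k$. So $A_0$ is closed under all $\mathsf c_k$.

*Proof.* **Step 1: the description of $A_0(\Gamma)$.** For $i,j\in\Gamma$, membership in $\mathsf d_{ij}$ is read off from $E_w{\restriction}\Gamma$. For $L\subseteq\Gamma$, $w\in h_L$ iff the flag is true, $\mathrm{Lk}(E_w)\subseteq L$, and $E_w{\restriction}(\Gamma\setminus L)=\mathrm{id}$. So membership in any member of $A_0(\Gamma)$ depends only on $\delta_\Gamma(E_w)$. Conversely, $E_w{\restriction}\Gamma$ is expressed by the diagonals, the flag by $h_\Gamma$, and, given the flag, $i\notin\mathrm{Lk}(E_w)$ iff $w\in h_{\Gamma\setminus\{i\}}$. Since there are finitely many values, every set $\{w:\delta_\Gamma(E_w)\in\Delta\}$ is in $A_0(\Gamma)$.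

**Step 2: changing $k$ is compatible with $\delta_\Gamma$.** Let $k\in\Gamma$, $\delta_\Gamma(E)=\delta_\Gamma(E')$, and let $E_1\in U$ agree with $E$ off $k$. We find $E_1'\in U$ agreeing with $E'$ off $k$ and with $\delta_\Gamma(E'_1)=\delta_\Gamma(E_1)$. As nothing changes off $k$ and $k\in\Gamma$, the flag, the set $\mathrm{Lk}\setminus\{k\}$ (given the flag), and the restriction to $\Gamma\setminus\{k\}$ are the same for $E_1$ as for $E$, the same for $E'$ as for $E$, and the same for $E_1'$ as for $E'$. So only the relations of $k$ matter.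

If $k$ is $E_1$-related to some $i\in\Gamma\setminus\{k\}$, put $k$ into the $E'$-class of $i$. Then $E_1'{\restriction}\Gamma=E_1{\restriction}\Gamma$ and, given the flag, $k\in\mathrm{Lk}(E_1')$ iff $i\in\mathrm{Lk}(E')=\mathrm{Lk}(E)$ iff $k\in\mathrm{Lk}(E_1)$. If $k$ is $E_1$-alone, make it alone. In the remaining case $k$ is $E_1$-related to something, but only to elements outside $\Gamma$. Then $\Gamma\ne\alpha$, so $\alpha$ is infinite, and all but finitely many elements are $E'$-singletons; choose an $E'$-singleton $o'\notin\Gamma$ and make $\{k,o'\}$ a class. In $\Gamma$, $k$ is alone for both relations and, given the flag, $k$ is in $\mathrm{Lk}$ of both.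

**Step 3: conclusion.** Let $Y=\{w:\delta_\Gamma(E_w)\in\Delta\}$. It is color-blind, so by (3) $w\in\mathsf c_kY$ iff some $E_1\in U$ agreeing with $E_w$ off $k$ has $\delta_\Gamma(E_1)\in\Delta$. By Step 2 this depends only on $\delta_\Gamma(E_w)$, so $\mathsf c_kY\in A_0(\Gamma)$ by Step 1. The last sentence follows by enlarging $\Gamma$ so that $k\in\Gamma$. $\square$

**Lemma 16.** $A$ is the universe of a subalgebra $\mathfrak A$ of $\mathcal P(W)$.

*Proof.* $A$ is a Boolean algebra containing the diagonals. Let $Y\in A(\Gamma)$; enlarging $\Gamma$ we may assume $k\in\Gamma$. Since $\mathsf c_k$ commutes with unions, we apply it to the pieces in (2). The first piece is in $A_0(\Gamma)$, so Lemma 15 applies. For $S=Y\cap T\in\mathfrak T$: $\mathsf c_kS=G_k(\pi_kS)\in A$ by Lemma 12. A piece of the last group is $D_{ij}(X)$ with $i,j\in\Gamma$; let $X\ne\emptyset$. If $k\in\{i,j\}$, then $\mathsf c_kD_{ij}(X)=G_k(X)\in A$. If not, $E_{ij}$ off $k$ is not id, so $\mathsf c_kD_{ij}(X)=\{w:E_w=E_{ij}\text{ off }k\}=h_{\{i,k\}}\cap\mathsf d_{ij}\in A_0$. (If $E_w$ off $\{i,k\}$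 is id and $iE_wj$, then off $k$ the point $i$ is related to $j$ and to nothing else.)

There remains a piece $P=\bigcup_{j\notin\Gamma}D_{ij}(X)$ with $i\in\Gamma$, $X\ne\emptyset$, $\alpha$ infinite. If $k=i$, then $\mathsf c_kP=G_i(X)\in A$. If $k\ne i$, then
$$\mathsf c_kP=\bigcup_{j\notin\Gamma}\big(h_{\{i,k\}}\cap\mathsf d_{ij}\big)=h_{\{i,k\}}\setminus\Big(h_{\{k\}}\cup\bigcup_{j\in\Gamma\setminus\{i,k\}}\mathsf d_{ij}\Big)\in A_0.$$
For the second equality: if $w\in h_{\{i,k\}}$, then $i$ is $E_w$-related to at most one $j\notin\{i,k\}$, and there is such a $j$ iff $w\notin h_{\{k\}}$; this $j$ is outside $\Gamma$ iff $w$ is in no $\mathsf d_{ij}$ with $j\in\Gamma\setminus\{i,k\}$. $\square$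

## A subalgebra is known from two Boolean algebras

For a subalgebra $\mathfrak B$ of $\mathfrak A$, with universe $B$ and $T\in B$, put
$$\mathfrak T_B=\{S\subseteq T:S\in B\},\qquad \mathcal C_B=\{X\in FC:G_i(X)\in B\}.$$
By Lemma 14(i), $\mathfrak T_B\subseteq\mathfrak T$. The choice of $i$ is irrelevant, since by (1) $G_j(X)=\mathsf c_jD_{ij}(X)=\mathsf c_j(\mathsf d_{ij}\cap G_i(X))$.

**Lemma 17.** (a) If $T\in B$, then $A_0\subseteq B$; $\mathcal C_B$ is a subalgebra of $FC$ and $\mathfrak T_B$ one of $\mathfrak T$; if $X\in\mathcal C_B$, then $T_i(X)\in\mathfrak T_B$; if $S\in\mathfrak T_B$, then $\pi_i(S)\in\mathcal C_B$.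
(b) If $T\in B\cap B'$, $\mathfrak T_B=\mathfrak T_{B'}$ and $\mathcal C_B=\mathcal C_{B'}$, then $B=B'$.

*Proof.* (a) $h_\emptyset=T$, $h_{\{i\}}=\mathsf c_iT$ and $h_L=\mathsf c_{(L)}T$ ($|L|\ge2$) are in $B$, so $A_0\subseteq B$. The rest follows from $G_i(C\setminus X)=h_{\{i\}}\setminus G_i(X)$, $G_i(X\cup X')=G_i(X)\cup G_i(X')$, $T_i(X)=T\cap G_i(X)$, and $\mathsf c_iS=G_i(\pi_iS)$ with $\pi_iS\in FC$ (Lemma 12).

(b) Let $Y\in B$, $Y\in A(\Gamma)$, and look at (2). First, $Y\cap T\in\mathfrak T_B=\mathfrak T_{B'}$. Next, $D_{ij}(C)=h_{\{i\}}\cap\mathsf d_{ij}\in B$, so $D_{ij}(X_{ij})=Y\cap D_{ij}(C)\in B$, hence $G_i(X_{ij})=\mathsf c_iD_{ij}(X_{ij})\in B$ and $X_{ij}\in\mathcal C_B=\mathcal C_{B'}$. If $\Gamma\ne\alpha$, the same argument with any $j\notin\Gamma$ gives $X_i\in\mathcal C_{B'}$. As $A_0\subseteq B'$, (2) shows $Y\in B'$. So $B\subseteq B'$, and by symmetry $B=B'$. $\square$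

**Lemma 18.** If $T\notin B$, then $\mathfrak B$ is the least subalgebra of $\mathfrak A$.

*Proof.* If $\alpha$ is finite, $T=\bigcap_{i<j}(-\mathsf d_{ij})\in B$ always, and there is nothing to prove. Let $\alpha$ be infinite, and let $\mathrm{Dg}$ be the Boolean algebra generated by the diagonals, which is contained in every subalgebra. If $B\subseteq\mathrm{Dg}$, then $B=\mathrm{Dg}$ is the least subalgebra. Assume that there is $Y\in B\setminus\mathrm{Dg}$; we derive $T\in B$. Let $Y\in A(\Gamma)$ with $|\Gamma|\ge2$.

**Step 1: some $h_\Gamma$ is in $B$.** Since $Q_\Gamma\subseteq h_\Gamma$, Lemma 14(iv) says that outside $h_\Gamma$ the set $Y$ coincides with some $\{w:\delta_\Gamma(E_w)\in\Delta\}$. There the flag is false, so there membership depends only on $E_w{\restriction}\Gamma$. Hence there is a Boolean combination $m\in\mathrm{Dg}$ of the $\mathsf d_{ij}$, $i,j\in\Gamma$, with $s:=Y\triangle m\subseteq h_\Gamma$. Now $s\in B$, and $s\ne\emptyset$ because $Y\notin\mathrm{Dg}$. All $v\in s$ have $E_v$ off $\Gamma$ equal to id, so Lemma 9 gives $\mathsf c_{(\Gamma)}s=h_\Gamma\in B$.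

**Step 2: moving the index set.** For finite $L$, $j\in L$ and $i\notin L$ we claim
$$\mathsf c_i(\mathsf d_{ij}\cap h_L)=h_{(L\setminus\{j\})\cup\{i\}}.\tag{4}$$
The set $\mathsf d_{ij}\cap h_L$ is color-blind. By (3), $u$ is in the left side iff the relation obtained from $E_u$ off $i$ by putting $i$ into the class of $j$ is id off $L$. This means that $E_u$ is id on $\alpha\setminus(L\cup\{i\})$ and $j$ is $E_u$-unrelated to all of $\alpha\setminus(L\cup\{i\})$; that is, $E_u$ is id on $\alpha\setminus((L\setminus\{j\})\cup\{i\})$. Since $\alpha$ is infinite, we can iterate (4) starting with $h_\Gamma$, and get $h_{L'}\in B$ for some finite $L'$ disjoint from $L:=\Gamma$.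

**Step 3: $T\in B$.** If $w\in h_L\cap h_{L'}$ and $xE_wy$ with $x\ne y$, then $\{x,y\}$ meets both $L$ and $L'$, so one of $x,y$ is in $L$ and the other in $L'$. Hence $T=h_L\cap h_{L'}\cap\bigcap_{i\in L,\,j\in L'}(-\mathsf d_{ij})\in B$. $\square$

So two things are left to control: the possible $\mathcal C_B$, and the possible $\mathfrak T_B$ for given $\mathcal C_B$. Everything so far works for any $C,T$ with (T1) and (T2). Now we choose them.

## Terms as colors

Let $\alpha\ge3$, $\kappa\ge\lambda$, and $\mathfrak F=\langle F;o_\nu\rangle_{\nu<\lambda}$ with DCCS and $|F|=\kappa$; let $n_\nu$ be the arity of $o_\nu$. We keep the free terms $J_{ij}(p,q)$ of our first attempt and add two things: a distinguished color $0$, made special by leaving out some tuples, and further tuples $(s,s,c,s,s,\dots)$, which force a subalgebra that can isolate $s$ to isolate $c$ too. The latter will break symmetries and simulate $\mathfrak F$.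

**Definition 19.** A quadruple $(i,j,p,q)$ with $i<j<\alpha$ is *admissible* unless $j=2$ and $q=0$. $C$ is the least set of formal terms containing $0$ and $g_x$ ($x\in F$), all distinct, and containing $J_{ij}(p,q)$ whenever $p,q\in C$ and $(i,j,p,q)$ is admissible.

Terms are uniquely readable: $J_{ij}(p,q)=J_{kl}(p',q')$ only if $(i,j,p,q)=(k,l,p',q')$, and $0$, $g_x$ are not of the form $J_{ij}(p,q)$. Terms have finite depth, and $J_{ij}(p,q)$ is deeper than $p$ and $q$. Also $|C|=\kappa$. Put $\mathrm{Args}(J_{ij}(p,q))=\{p,q\}$ and $\mathrm{Args}(0)=\mathrm{Args}(g_x)=\emptyset$. Let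
$$e=e_1=J_{01}(0,0),\qquad e_{n+1}=J_{01}(e_n,0);$$
these have pairwise different depths. Let $K$ be the set of terms in $C$ in which no $g_x$ occurs. Then $|K|=\lambda$, since $K$ contains all $e_n$ and all $J_{0j}(0,0)$, $j\ne0,2$, and there are at most $\lambda$ such terms altogether. Fix an injection $\nu\mapsto k_\nu$ of $\lambda$ into $K$; so each operation symbol has its own term.

Fix a strict linear order $<$ on $C$ and let
$$\mathrm{Tag}=\{J_{01}(J_{01}(a,p),J_{01}(b,q)):a,b,p,q\in C,\ a<b\}.$$
Let $f$ be the partial function on $C$ defined exactly at the terms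
$$J_{01}(0,J_{01}(k_\nu,J_{01}(g_{x_1},J_{01}(g_{x_2},\dots J_{01}(g_{x_n},0)\dots)))),\quad \nu<\lambda,\ n=n_\nu,\ x_1,\dots,x_n\in F\tag{5}$$
(for $n=0$: $J_{01}(0,J_{01}(k_\nu,0))$), with value $g_{o_\nu(x_1,\dots,x_n)}$. This is well defined: the term determines $k_\nu$, hence $\nu$ and $n_\nu$, hence the $x_i$. All these terms are in $C$, since $J_{01}$ is always admissible. For $s\in C$ let $M(s)$ be the finite set
$$M(s)=\{0\}\cup\mathrm{Args}(s)\cup\{e:s\in\mathrm{Tag}\}\cup\{f(s):s\in\mathrm{dom}f\}.$$
Note that $M(0)=\{0\}$.

**Definition 20.** $T$ consists of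

* **type A**: for each admissible $(i,j,p,q)$, the tuple with $t_i=p$, $t_j=q$ and $t_k=J_{ij}(p,q)$ for $k\ne i,j$ (the *A-tuple of* $(i,j;p,q)$);
* **type B**: for $s\in C$ and $c\in M(s)$, the tuple with $t_2=c$ and $t_k=s$ for all $k\ne2$.

*Example.* For $\alpha=3$ the A-tuples are $(p,q,J_{01}(p,q))$; $(p,J_{02}(p,q),q)$ with $q\ne0$; and $(J_{12}(p,q),p,q)$ with $q\ne0$. The B-tuples are $(s,s,c)$ with $c\in M(s)$.

In general the first two entries of a tuple in $T$ are as follows; we shall use this list many times.

* (A01) $(0,1;p,q)$: $t_0=p$, $t_1=q$, and $t_2=J_{01}(p,q)$.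
* (A0) $(0,j;p,q)$ with $j\ge2$: $t_0=p$, $t_1=J_{0j}(p,q)$.
* (A1) $(1,j;p,q)$ with $j\ge2$: $t_0=J_{1j}(p,q)$, $t_1=p$.
* (A2) $(i,j;p,q)$ with $i\ge2$: $t_0=t_1=J_{ij}(p,q)$.
* (B) $t_0=t_1=s$ and $t_2=c\in M(s)$.

In particular, in an A-tuple not of kind (A01), $t_0$ or $t_1$ is a $J_{ij}$-term with $(i,j)\ne(0,1)$.

**Lemma 21.** $T$ satisfies (T1), (T2) and

* **(T3)** if $t\in T$ and $t_2=0$, then $t_0=t_1$.

*Proof.* (T1): let $i<j$ and $p,q\in C$. If $(i,j,p,q)$ is admissible, use type A. Otherwise $j=2$, $q=0$ and $i\in\{0,1\}$; use the B-tuple with $s=p$, $c=0$.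

(T2): let $k\ne l$ and fix $t_k=p'$, $t_l=q'$. For an A-tuple of $(i,j;p,q)$, either $\{i,j\}=\{k,l\}$, and then $p,q$ are determined; or one of $t_k,t_l$ equals $J_{ij}(p,q)$ and determines $(i,j,p,q)$. So there are at most $3$ of them. For a B-tuple, one of $k,l$ is $\ne2$, so $s$ is determined, and $M(s)$ is finite.

(T3): for B-tuples $t_0=t_1$ always holds. For an A-tuple, $t_2=0$ is not a $J$-term, so $2\in\{i,j\}$. If $j=2$, then $q=0$, which is not admissible. So $i=2$, and $t_0=t_1=J_{2j}(p,q)$. $\square$

So all results above apply, and $\mathfrak A$ is a $\mathrm{CA}_\alpha$. Moreover $|A|=\kappa$: it is generated as a Boolean algebra by at most $\kappa$ sets, as $|\alpha|,|FC|,|T|\le\kappa$ and hence $|\mathfrak T|\le\kappa$; and the sets $G_0(\{c\})$, $c\in C$, are distinct.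

## Every visible finite set of colors splits into points

Let $\mathfrak B\le\mathfrak A$ with $T\in B$. By Lemma 17(a),
$$X_1,\dots,X_n\in\mathcal C_B\ \Rightarrow\ \pi_k\big(T_{i_1}(X_1)\cap\dots\cap T_{i_n}(X_n)\big)\in\mathcal C_B.\tag{6}$$
All arguments in this section consist of well-chosen projections (6).

**Lemma 22.** If $\mathcal C_B\ne\{\emptyset,C\}$, then $\{0\}\in\mathcal C_B$ and $\{e_n\}\in\mathcal C_B$ for all $n\ge1$.

*Proof.* **Step 1: isolating $0$ from an arbitrary set.** Some finite $X\ne\emptyset$ is in $\mathcal C_B$. We claim $\pi_2(T_0(X)\cap T_1(C\setminus X))=C\setminus\{0\}$. The color $0$ is not in it, since by (T3) $t_2=0$ implies $t_0=t_1$. For $c\ne0$ choose $a\in X$ of maximal depth. Then $(0,2,a,c)$ is admissible, and its A-tuple has $t_0=a\in X$, $t_2=c$, and $t_1=J_{02}(a,c)\notin X$ by depth. So $C\setminus\{0\}\in\mathcal C_B$, and $\{0\}\in\mathcal C_B$.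

**Step 2: isolating $e$.** We claim $\pi_2(T_0(0)\cap T_1(0))=\{0,e\}$. Kind (A01) contributes $(0,1;0,0)$, with $t_2=e$. In the other A-tuples $t_0$ or $t_1$ is a $J$-term, hence $\ne0$. B-tuples need $s=0$ and give $M(0)=\{0\}$. With $\{0\}\in\mathcal C_B$ we get $\{e\}\in\mathcal C_B$.

**Step 3: isolating all $e_n$.** By induction on $n$ we show $\pi_2(T_0(e_n)\cap T_1(0))=\{e_{n+1}\}$. Since $e_n\ne0$, tuples with $t_0=t_1$, that is, kinds (B) and (A2), do not contribute. In (A0), $t_1$ is a $J$-term, hence $\ne0$. In (A1), $t_0$ is a $J_{1j}$-term, hence $\ne e_n$. What is left is the A-tuple of $(0,1;e_n,0)$, with $t_2=e_{n+1}$. $\square$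

Now comes the step that defeats the exchange of two colors: the linear order is made visible, and it removes the maximum from a finite set. The difficulty is that an unordered set $X$ must be used in two different roles, as "$a$" and as "$b$"; the two different markers $r,r'$ achieve this.

**Lemma 23.** Let $\mathcal C_B\ne\{\emptyset,C\}$. If $X\in\mathcal C_B$ is finite and $a\in X$, then $\{a\}\in\mathcal C_B$.

*Proof.* Let $X\in\mathcal C_B$ be finite and nonempty. Choose distinct $r,r'\in\{e_n:n\ge1\}$ that are not in $X$ and not arguments of elements of $X$; all but finitely many $e_n$ qualify. For $V\subseteq X$ let $V_r=\{J_{01}(a,r):a\in V\}$ and $V_{r'}=\{J_{01}(a,r'):a\in V\}$.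

**Step 1: marking $X$ with $r$.** We claim that the tuples in $T_0(X)\cap T_1(r)$ are exactly the A-tuples of $(0,1;a,r)$, $a\in X$. As $r\notin X$, tuples with $t_0=t_1$, kinds (B) and (A2), are excluded. In (A0), $t_1$ is a $J_{0j}$-term with $j\ge2$, but $r$ is a $J_{01}$-term. In (A1), $t_1=r$ means $t_0=J_{1j}(r,q)$, which is not in $X$, since $r$ is not an argument of an element of $X$. Hence $X_r=\pi_2(T_0(X)\cap T_1(r))\in\mathcal C_B$, using $\{r\}\in\mathcal C_B$ from Lemma 22; likewise $X_{r'}\in\mathcal C_B$. The marks can also be removed: for $V\subseteq X$ with $V_r\in\mathcal C_B$,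
$$V=\pi_0\big(T_0(X)\cap T_1(r)\cap T_2(V_r)\big)\in\mathcal C_B.\tag{7}$$

**Step 2: forming all pairs.** We claim that the tuples in $T_0(X_r)\cap T_1(X_{r'})$ are exactly the A-tuples of $(0,1;x,y)$ with $x\in X_r$, $y\in X_{r'}$. Since $r\ne r'$, we have $X_r\cap X_{r'}=\emptyset$, which excludes $t_0=t_1$. In (A0), $t_1$ is a $J_{0j}$-term with $j\ge2$, not in $X_{r'}$; in (A1), $t_0$ is a $J_{1j}$-term, not in $X_r$. Hence
$$Z:=\{J_{01}(J_{01}(a,r),J_{01}(b,r')):a,b\in X\}=\pi_2\big(T_0(X_r)\cap T_1(X_{r'})\big)\in\mathcal C_B.$$

**Step 3: selecting the pairs with $a<b$.** We claim $\pi_0(T_0(Z)\cap T_1(Z)\cap T_2(e))=Z\cap\mathrm{Tag}$. In (A01) with $p,q\in Z$ we have $t_2=J_{01}(p,q)\ne J_{01}(0,0)=e$. In the other A-tuples $t_0$ or $t_1$ is a $J_{ij}$-term with $(i,j)\ne(0,1)$, not in $Z$. A B-tuple belongs to the set iff $s\in Z$ and $c=e\in M(s)$. Let $s=J_{01}(J_{01}(a,r),J_{01}(b,r'))\in Z$. Its arguments are $\ne e$, since $r,r'\ne0$. It is not in $\mathrm{dom}f$, since its first argument is not $0$. And $e\ne0$. So $e\in M(s)$ iff $s\in\mathrm{Tag}$, that is,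 by unique readability, iff $a<b$. As $\{e\}\in\mathcal C_B$, we get
$$Z':=\{J_{01}(J_{01}(a,r),J_{01}(b,r')):a,b\in X,\ a<b\}\in\mathcal C_B.$$

**Step 4: removing the maximum.** By Step 2, with $V=X\setminus\{\max_<X\}$,
$$\pi_0\big(T_0(X_r)\cap T_1(X_{r'})\cap T_2(Z')\big)=\{J_{01}(a,r):a\in X,\ \exists b\in X\ a<b\}=V_r\in\mathcal C_B.$$
By (7), $V=X\setminus\{\max X\}\in\mathcal C_B$, so $\{\max X\}\in\mathcal C_B$. Induction on $|X|$, applied to $V$, gives the lemma. $\square$

For $D\subseteq C$ let $FC_D=\{X\subseteq C:X\text{ or }C\setminus X\text{ is a finite subset of }D\}$; so $FC_\emptyset=\{\emptyset,C\}$.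

**Lemma 24.** Let $T\in B$ and $D=\{c:\{c\}\in\mathcal C_B\}$. Then $\mathcal C_B=FC_D$, and $D=\emptyset$ iff $\mathcal C_B=\{\emptyset,C\}$. If $D\ne\emptyset$, then $F_D:=\{x\in F:g_x\in D\}$ is a (possibly empty) subuniverse of $\mathfrak F$, and $c\in D$ iff $g_x\in D$ for every $g_x$ occurring in $c$. So in this case $D$ is determined by $F_D$.

*Proof.* If $\mathcal C_B=\{\emptyset,C\}$, then $D=\emptyset$ and $\mathcal C_B=FC_\emptyset$. Let $\mathcal C_B\ne\{\emptyset,C\}$. Then $0\in D$ by Lemma 22. By Lemma 23 the finite members of $\mathcal C_B$ are exactly the finite subsets of $D$; every member of $\mathcal C_B\subseteq FC$ is finite or has a finite complement, which is then also in $\mathcal C_B$. So $\mathcal C_B=FC_D$.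

Let $p,q\in D$ and $i<j$. By (6) and (T2), $\pi_k(T_i(p)\cap T_j(q))$ is a finite member of $\mathcal C_B$, hence a subset of $D$. Choosing $k\notin\{i,j\}$, we see that $D$ is closed under admissible $J_{ij}$. Choosing $i=0$, $j=1$, $k=2$, $p=q=s$, the B-tuples show that $s\in D$ implies $M(s)\subseteq D$. So $D$ is closed under taking arguments and under $f$.

If $c\in D$, then by repeatedly taking arguments all $g_x$ occurring in $c$ are in $D$. Conversely, if they are all in $D$, then $c\in D$ by induction on depth, since $0\in D$ and $D$ is closed under admissible $J_{ij}$. In particular $K\subseteq D$. Now let $x_1,\dots,x_n\in F_D$, $n=n_\nu$. The only $g_x$ occurring in the term (5) are the $g_{x_i}$, so this term is in $D$, and so is its $f$-value $g_{o_\nu(x_1,\dots,x_n)}$. So $F_D$ is closed under $o_\nu$; this includes the case $n=0$. $\square$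

## The part of $\mathfrak T_B$ not forced by the colors is finite

Let $T\in B$, $\mathcal C_B=FC_D$ and $T_D=T\cap D^\alpha$. Put
$$N_D=\Big\{\Big(\bigcup_{\varphi\in\Phi}T_\varphi\Big)\triangle P:\ \Phi\subseteq\alpha\times D\text{ finite},\ P\subseteq T_D\text{ finite}\Big\}.$$
This set depends only on $D$. "Ideal" means Boolean ideal.

**Lemma 25.** $N_D=\{S\in\mathfrak T_B:S\text{ small},\ \Phi(S)\subseteq\alpha\times D\}$, and this is an ideal of $\mathfrak T_B$.

*Proof.* First, $T_\varphi\in\mathfrak T_B$ for $\varphi\in\alpha\times D$, by Lemma 17(a).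

**Step 1: "$\supseteq$".** Let $S\in\mathfrak T_B$ be small with $\Phi(S)\subseteq\alpha\times D$. Then $P=S\triangle\bigcup_{\Phi(S)}T_\varphi$ is a finite member of $\mathfrak T_B$. So each $\pi_k(P)$ is a finite member of $\mathcal C_B=FC_D$, hence a subset of $D$. Thus $P\subseteq T_D$ and $S\in N_D$.

**Step 2: "$\subseteq$".** Let $t\in T_D$. The set $T_0(t_0)\cap T_1(t_1)$ is finite by (T2), and each of its members other than $t$ differs from $t$ in some coordinate $k$. Intersecting with finitely many further $T_k(t_k)$ we get $\{t\}\in\mathfrak T_B$. So $N_D\subseteq\mathfrak T_B$, and its members $S$ are small with $\Phi(S)\subseteq\alpha\times D$.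

**Step 3: ideal.** Clearly $\emptyset\in N_D$. If $S'\in\mathfrak T_B$ and $S'\subseteq S\in N_D$, then $S'$ is small by Lemma 11(c), and $\Phi(S')=\Phi(S')\cap\Phi(S)$ by Lemma 11(b), so $S'\in N_D$. Closure under unions follows from $\Phi(S\cup S')=\Phi(S)\cup\Phi(S')$. $\square$

**Lemma 26.** $\mathfrak T_B/N_D$ is finite.

*Proof.* Suppose not.

**Step 1: many disjoint sets outside $N_D$.** The infinite Boolean algebra $\mathfrak T_B/N_D$ has an infinite sequence of pairwise disjoint nonzero elements. Lift them to $\mathfrak T_B$ and replace the $n$th set by its difference with the earlier ones; this changes it only by a member of $N_D$. We get pairwise disjoint $S_0,S_1,\dots\in\mathfrak T_B\setminus N_D$. At most one of them is cosmall, by Lemma 11(c). Let $S=S_n$ be small. By Lemma 25 there is $(i,c)\in\Phi(S)$ with $c\notin D$.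

**Step 2: for every $m\ne n$, $\pi_i(S_m)$ is cofinite.** If $S_m$ is cosmall, this is Lemma 12. If $S_m$ is small, there is $(j,c')\in\Phi(S_m)$ with $c'\notin D$. If $j\ne i$, use Lemma 12. If $j=i$, then $T_i(c')\setminus S_m$ is finite, so $c'\in\pi_i(S_m)$. As $\pi_i(S_m)\in FC_D$ and $c'\notin D$, $\pi_i(S_m)$ is not a finite subset of $D$, so it is cofinite.

**Step 3: too little room in one fibre.** A cofinite member of $FC_D$ has its complement contained in $D$. Since $c\notin D$, we get $c\in\pi_i(S_m)$, that is, $S_m\cap T_i(c)\ne\emptyset$, for all $m\ne n$. So the $S_m\cap T_i(c)$, $m\ne n$, are infinitely many pairwise disjoint nonempty sets. They are disjoint from $S=S_n$, so they lie in $T_i(c)\setminus S$, which is finite because $(i,c)\in\Phi(S)$. This is a contradiction. $\square$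

## Descent in $\mathfrak A$ is descent in $\mathfrak F$

**Proof of the Main Proposition.** We know that $\mathfrak A$ is a $\mathrm{CA}_\alpha$ of size $\kappa$. Suppose $B_0\supsetneq B_1\supsetneq\cdots$ are subalgebras of $\mathfrak A$.

**Step 1: all $B_n$ contain $T$.** Otherwise $B_n$ is the least subalgebra by Lemma 18, and $B_{n+1}$ cannot be smaller. So Lemma 24 gives $\mathcal C_{B_n}=FC_{D_n}$ with $D_n=\{c:\{c\}\in\mathcal C_{B_n}\}$, and the $D_n$ decrease.

**Step 2: the colors stabilize.** If some $D_n=\emptyset$, the $D_n$ are constant from then on. If all are nonempty, the $F_{D_n}$ are decreasing subuniverses of $\mathfrak F$, so they are eventually constant by DCCS for $\mathfrak F$; as $D_n$ is determined by $F_{D_n}$, the $D_n$ are eventually constant. So there are $n_0$ and $D$ with $D_n=D$ for all $n\ge n_0$.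

**Step 3: the sets of tuples stabilize.** For $n\ge n_0$ we have $N_D\subseteq\mathfrak T_{B_n}$ by Lemma 25. So $\mathfrak T_{B_n}$ is the full preimage of $\mathfrak T_{B_n}/N_D\subseteq\mathfrak T_{B_{n_0}}/N_D$, and the latter is finite by Lemma 26. Hence the $\mathfrak T_{B_n}$ are eventually constant.

**Step 4: conclusion.** By Lemma 17(b) the $B_n$ are eventually constant, a contradiction. $\square$

**Proof of Theorem A.** By Lemma 5 there are algebras with at most $\lambda$ operations and DCCS on $\lambda^{+n}$ for all $n<\omega$; repeat operations to index them by $\lambda$, and apply the Main Proposition. For $3\le\alpha<\omega$ take $n=0$: the size is $\omega$, which is infinite and $>|\alpha|$. For $\alpha\ge\omega$ take $n=1$: the size is $|\alpha|^+>|\alpha|$.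

For the last sentence let $3\le\alpha<\omega$, and let $\mathfrak F$ be $\omega$ with all elements as constants. Let $\mathfrak B\le\mathfrak A$; it contains $T$, as $\alpha$ is finite. Let $\mathcal C_B=FC_D$. If $D\ne\emptyset$, then $F_D=F$, since $F_D$ contains all constants. So $D=C$, $\mathcal C_B=FC$, and $N_C\subseteq\mathfrak T_B$. Since $N_C$ is the set of all small sets, $\mathfrak T_B=\mathfrak T$, and $B=A$ by Lemma 17(b). If $D=\emptyset$, then $\mathcal C_B=\{\emptyset,C\}$ and $N_\emptyset=\{\emptyset\}$, so $\mathfrak T_B$ is finite by Lemma 26. Every $Y\in B$ has the form (2) with $\Gamma=\alpha$, where $Y\cap T\in\mathfrak T_B$, all $X_{ij}\in\mathcal C_B$ (as in the proof of Lemma 17(b)), the third group is empty, and $Y_0\in A_0(\alpha)$, which is finite. So $B$ is finite. $\square$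

## Which cardinals occur

For Theorem B we need to know that too few elements for too many dimensions force degeneracy.

**Lemma 27.** An infinite $\mathrm{CA}_\alpha$ with $|A|<|\alpha|$ fails DCCS.

*Proof.* Here $\alpha$ is infinite.

**Step 1: two consequences of the axioms.** Each $\mathsf c_i$ is monotone: if $x\le y$, then $x\le\mathsf c_iy$ by (C2), so $\mathsf c_ix=\mathsf c_i(x\cdot\mathsf c_iy)=\mathsf c_ix\cdot\mathsf c_iy$ by (C3). And $\mathsf c_i\mathsf c_iy=\mathsf c_i(1\cdot\mathsf c_iy)=\mathsf c_i1\cdot\mathsf c_iy=\mathsf c_iy$, as $\mathsf c_i1=1$.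

**Step 2: some diagonal is $1$.** There are $|\alpha|$ many pairwise disjoint pairs of indices, so $\mathsf d_{ij}=\mathsf d_{kl}$ for some distinct $i,j,k,l$. By (C5), (C6) and monotonicity, $1=\mathsf d_{jj}=\mathsf c_i(\mathsf d_{ji}\cdot\mathsf d_{ij})\le\mathsf c_i\mathsf d_{ij}$. Also $\mathsf d_{kl}=\mathsf c_i(\mathsf d_{ki}\cdot\mathsf d_{il})$, so $\mathsf c_i\mathsf d_{kl}=\mathsf d_{kl}$ by Step 1. Hence $\mathsf d_{ij}=\mathsf d_{kl}=\mathsf c_i\mathsf d_{kl}=\mathsf c_i\mathsf d_{ij}=1$.

**Step 3: everything degenerates.** As $\mathsf d_{ij}=1$, (C7) gives $\mathsf c_ix\cdot\mathsf c_i(-x)=0$, so $\mathsf c_ix\le-\mathsf c_i(-x)\le x$; that is, $\mathsf c_i$ is the identity. Now (C6) gives $\mathsf d_{nm}=\mathsf d_{ni}\cdot\mathsf d_{im}$ for $n,m\ne i$. Taking $n=m$ shows $\mathsf d_{mi}=\mathsf d_{im}=1$ for all $m\ne i$; hence all diagonals are $1$. By (C7), as before, all $\mathsf c_m$ are identities.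

**Step 4: conclusion.** So subalgebras are just Boolean subalgebras, and Lemma 3 with $Z=\{0,1\}$ gives an infinite strictly decreasing sequence. $\square$

**Proof of Theorem B.** **Step 1: the equivalence.** "$\Leftarrow$": if $\kappa$ is infinite and $\kappa\ge|\alpha|$, then $\kappa\ge\lambda$. Add the identity map to the operations of the given algebra, which changes no subuniverse, and repeat operations so that they are indexed by $\lambda$. Apply the Main Proposition. "$\Rightarrow$": a $\mathrm{CA}_\alpha$ has at most $\lambda$ operations, so it is itself the required algebra, and $\kappa\ge|\alpha|$ by Lemma 27.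

**Step 2: the shape of the spectrum.** For infinite $\kappa$, $\kappa\ge|\alpha|$ means $\kappa\ge\lambda$, so the criterion depends only on $\lambda$. By Lemma 5 it holds at $\lambda$ and is preserved by $\kappa\mapsto\kappa^+$. If $\lambda\le\kappa'\le\kappa$ and an algebra with at most $\lambda$ operations has size $\kappa$ and DCCS, then the subalgebra generated by $\kappa'$ of its elements has size $\kappa'$, and it inherits DCCS. So the spectrum is an interval beginning with $\lambda$.

**Step 3: the upper bound.** Let $\mu\to(\omega)^{<\omega}_{2^\lambda}$, let $\mathfrak A$ now be any algebra with at most $\lambda$ operations and $|A|\ge\mu$, and let $a_\xi\in A$ ($\xi<\mu$) be distinct. We show that DCCS fails. List all terms in the variables $v_1,v_2,\dots$ as $\tau_\nu$, $\nu<\lambda$, with repetitions. Color $\xi_0<\dots<\xi_n$ by the set of all $\nu$ such that all variables of $\tau_\nu$ are among $v_1,\dots,v_n$ and $a_{\xi_0}=\tau_\nu(a_{\xi_1},\dots,a_{\xi_n})$; these are at most $2^\lambda$ colors. Let $\{\xi_0<\xi_1<\cdots\}$ be homogeneous.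

Suppose that $a_{\xi_m}$ is in the subalgebra generated by $\{a_{\xi_l}:l>m\}$. Then it is the value of a term at finitely many of these elements. Choose $n\ge1$ such that all of them are among $a_{\xi_{m+1}},\dots,a_{\xi_{m+n}}$, and rename the variables so that $v_r$ stands for $a_{\xi_{m+r}}$; not every $v_r$ need occur. So $a_{\xi_m}=\tau_\nu(a_{\xi_{m+1}},\dots,a_{\xi_{m+n}})$ for some $\nu$, that is, $\nu$ belongs to the color of $\{\xi_m,\dots,\xi_{m+n}\}$. By homogeneity for $(n+1)$-element sets it belongs to the colors of $\{\xi_0,\xi_2,\dots,\xi_{n+1}\}$ and $\{\xi_1,\xi_2,\dots,\xi_{n+1}\}$. Hence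
$$a_{\xi_0}=\tau_\nu(a_{\xi_2},\dots,a_{\xi_{n+1}})=a_{\xi_1},$$
contradicting distinctness. So the subalgebras generated by $\{a_{\xi_l}:l\ge m\}$, $m<\omega$, strictly decrease, and DCCS fails. By the equivalence of Step 1, no $\kappa\ge\mu$ belongs to the spectrum. $\square$
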